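# How large may $\liminf mF(u)/|u|^m$ be? The $m$-Laplacian below its first eigenvalue

## 1. The guess $\lambda_{1,m}(\Omega)$ and three easy tests

Push a membrane by a bounded force and let it react to its own displacement. If the reaction is weaker than the first eigenvalue of the membrane, an equilibrium should exist for every bounded force. These notes are about how weakly "weaker than the first eigenvalue" may be measured. The first guess is that a very weak measurement, made on the primitive of the reaction and only along some sequence of displacements, is enough. We make this precise, test it, and then see that it is right on intervals and wrong in every dimension $N\ge 2$.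

Let $\Omega\subset\mathbb R^N$ ($N\ge1$) be a smooth bounded domain and let $m>1$. A domain is a connected open set, so for $N=1$ a bounded domain is a bounded open interval. Put $m'=m/(m-1)$, $B_r=B(0,r)$ and $B=B_1$. The $m$-Laplacian is $-\Delta_mu=-\operatorname{div}(|\nabla u|^{m-2}\nabla u)$; for $m=2$ it is $-\Delta$. For continuous $f:\mathbb R\to\mathbb R$ put $F(u)=\int_0^uf(s)\,ds$ and consider
$$-\Delta_mu=f(u)+h\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega,\tag{1}$$
with $h\in L^\infty(\Omega)$. A solution is a weak solution $u\in W_0^{1,m}(\Omega)\cap L^\infty(\Omega)$, that is, $\int|\nabla u|^{m-2}\nabla u\cdot\nabla\zeta=\int(f(u)+h)\zeta$ for all $\zeta\in W^{1,m}_0(\Omega)$. Inequalities such as $-\Delta_mu\ge g$ are meant weakly, tested against nonnegative functions of $W^{1,m}_0(\Omega)$. The first Dirichlet eigenvalue is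
$$\lambda_{1,m}(\Omega)=\min_{0\ne w\in W_0^{1,m}(\Omega)}\frac{\int|\nabla w|^m}{\int|w|^m}.$$

The question comes from the paper "On The Existence Of Bounded Solutions" (http://downloads.hindawi.com/journals/ijmms/2002/735239.pdf). That paper quotes the following result. Let $R(\Omega)$ be the radius of the smallest ball $B(0,R)$ containing $\Omega$ and let
$$\mu'_m=(m-1)\Big[\frac1{R(\Omega)}\int_0^1\frac{ds}{(1-s^m)^{1/m}}\Big]^m,$$
the first Dirichlet eigenvalue of the one-dimensional $m$-Laplacian on an interval of length $2R(\Omega)$. Then (1) is solvable for every $h\in L^\infty(\Omega)$ provided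
$$\liminf_{u\to+\infty}\frac{mF(u)}{|u|^m}<\mu'_m\quad\text{and}\quad\liminf_{u\to-\infty}\frac{mF(u)}{|u|^m}<\mu'_m.\tag{2}$$
(The paper prints the quotient as $pF(u)/u^m$. We read it as $mF(u)/|u|^m$, where the coefficient matches the exponent and negative $u$ makes sense.) It also quotes that for $N=1$, $m=2$ and $\Omega=\,]a,b[$ the same conclusion holds with $\lambda_{1,2}$ in place of $\mu_2'$. For $N>1$ one has $\mu_2'<\lambda_{1,2}(\Omega)$. The paper asks, as a question that remains open, whether $\mu'_m$ may be replaced by $\lambda_{1,m}(\Omega)$ in (2), that is, whether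
$$\liminf_{u\to+\infty}\frac{mF(u)}{|u|^m}<\lambda_{1,m}(\Omega)\quad\text{and}\quad\liminf_{u\to-\infty}\frac{mF(u)}{|u|^m}<\lambda_{1,m}(\Omega)\tag{3}$$
implies solvability for every $h\in L^\infty(\Omega)$, for all $N$, $m$, $\Omega$, $f$. The guess is yes.

*Linear $f$ below the eigenvalue.* Let $m=2$, $f(u)=\mu u$ with $\mu<\lambda_{1,2}$. Then $2F(u)/u^2=\mu$ and (3) holds. The form $\int\nabla u\cdot\nabla v-\mu uv$ is coercive on $W_0^{1,2}$, so a weak solution exists, and it is bounded by linear elliptic regularity. The guess passes.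

*Linear $f$ at the eigenvalue.* Let $m=2$, $f(u)=\lambda_{1,2}u$, $h=1$, and let $\varphi>0$ be a first eigenfunction. Testing (1) with $\varphi$ gives $\lambda_{1,2}\int u\varphi=\lambda_{1,2}\int u\varphi+\int\varphi$, which is impossible. So no constant larger than $\lambda_{1,2}$ could be allowed, and the guess is the best one could hope for.

*Intervals.* For $N=1$, $m=2$ the guess is the quoted result. Section 4 proves it for every $m>1$.

These tests do not show how little (3) says about $f$. Here is a function to keep in mind. Let $m=2$, $\gamma>0$, $\Lambda\ge2$ and, ignoring continuity for a moment, let $f(s)=\gamma\Lambda^{k+1}$ for $\Lambda^k\le s<\Lambda^{k+1}$, $k\ge1$, and $f=\gamma\Lambda$ below $\Lambda$. On $[0,\Lambda^k)$ we have $f\le\gamma\Lambda^k$, so $F(\Lambda^k)\le\gamma\Lambda^{2k}$ and $\liminf 2F(u)/u^2\le2\gamma$ whatever $\Lambda$ is. But $f(\Lambda^k)/\Lambda^k=\gamma\Lambda$. Moreover $F(2\Lambda^k)\ge\gamma\Lambda^{k+1}\Lambda^k$, so $2F(u)/u^2\ge\gamma\Lambda/2$ at $u=2\Lambda^k$.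 The liminf looks at $F$ just before a jump and does not see the jump.

## 2. Three theorems: true on the line, false in every dimension $N\ge2$

**Theorem 1.** Let $m>1$ and $N>m'\,m^{(m+1)/(m-1)}$ (for $m=2$: $N\ge17$), and let $\Omega=B$. There is a continuous, nondecreasing, positive $f$ with
$$\liminf_{u\to+\infty}\frac{mF(u)}{|u|^m}<\lambda_{1,m}(B),\qquad\lim_{u\to-\infty}\frac{mF(u)}{|u|^m}=0$$
such that (1) has no solution for any $h\in L^\infty(B)$, $h\ge0$.

**Theorem 2.** For fixed $N,m$ let $S(N,m)$ be the statement "for every smooth bounded domain $\Omega\subset\mathbb R^N$ and every continuous $f$ satisfying (3), problem (1) is solvable for all $h\in L^\infty(\Omega)$". Then $S(N,m)$ holds if and only if $N=1$. More precisely, for every $N\ge2$ and $m>1$ there are a smooth bounded domain $\Omega$ and a continuous $f$ satisfying (3) such that (1) has no solution for any $h\in L^\infty(\Omega)$ with $\operatorname{ess\,inf}h>0$. If $N>m'$, $\Omega$ can be taken to be any ball.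

**Theorem 3.** Let $N\ge2$, and let $K_m(\Omega)$ be the supremum of the $\kappa\ge0$ such that, whenever both liminf's of $mF(u)/|u|^m$ are $<\kappa$, (1) is solvable for all $h\in L^\infty(\Omega)$. Then
$$m(N-1)(m')^{m-1}\le R^mK_m(B_R)\le\min\{\,mN(m')^{m-1},\ R^m\lambda_{1,m}(B_R)\},$$
and $K_m(B_R)<\lambda_{1,m}(B_R)$ if $N>m'$. So for fixed $m$, $R^mK_m(B_R)\sim mN(m')^{m-1}$ as $N\to\infty$, while $R^m\lambda_{1,m}(B_R)\ge(N/m)^m$. (For $m=2$: $4(N-1)\le R^2K_2(B_R)\le4N$.)

Theorem 1 already answers the question in the negative, by an elementary argument. Theorem 2 uses a different mechanism and settles every pair $(N,m)$. Theorem 3 measures, on balls, how far the guess is from the truth.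

## 3. Comparison, regularity, and solutions between barriers

We use four standard facts.

*Weak comparison.* If $u_1,u_2\in W^{1,m}(\Omega)$, $-\Delta_mu_1\le-\Delta_mu_2$ and $(u_1-u_2)^+\in W_0^{1,m}(\Omega)$, then $u_1\le u_2$. Indeed, testing with $(u_1-u_2)^+$ gives
$$\int(|\nabla u_1|^{m-2}\nabla u_1-|\nabla u_2|^{m-2}\nabla u_2)\cdot\nabla(u_1-u_2)^+\le0;$$
the map $\xi\mapsto|\xi|^{m-2}\xi$ is strictly monotone, so $\nabla(u_1-u_2)^+=0$ a.e. and $(u_1-u_2)^+=0$.

*Regularity* (Lieberman, Nonlinear Anal. 12 (1988)). If $\Omega$ is smooth and bounded, $u\in W_0^{1,m}(\Omega)$, $-\Delta_mu=g$ and $\|u\|_\infty,\|g\|_\infty\le C$, then $\|u\|_{C^{1,\alpha}(\overline\Omega)}\le C'$ with $\alpha\in(0,1)$ and $C'$ depending only on $\Omega,m,C$.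

*Strong maximum principle* (Vázquez, Appl. Math. Optim. 12 (1984)). If $u\in C^1(\Omega)$, $u\ge0$, $-\Delta_mu\ge0$ in a domain $\Omega$ and $u\not\equiv0$, then $u>0$ in $\Omega$.

*First eigenfunction* (Anane 1987; Lindqvist 1990). On a smooth bounded domain $\lambda_{1,m}$ is attained by a bounded positive eigenfunction, and every eigenfunction for $\lambda_{1,m}$ is a multiple of it. We call this *simplicity*. By regularity the eigenfunction is in $C^1(\overline\Omega)$.

Problem (1) and $\lambda_{1,m}$ are invariant under translations of $\Omega$, and the change of variables $x\mapsto sx$ gives $\lambda_{1,m}(B_s)=s^{-m}\lambda_{1,m}(B_1)$.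

Existence will always come from a subsolution below a supersolution. We also use that $0\le v\le w$, $v\in W^{1,m}(\Omega)$, $w\in W_0^{1,m}(\Omega)$ imply $v\in W^{1,m}_0(\Omega)$: if $w_n\in C_c^\infty(\Omega)$ and $w_n\to w$, then $\min(v,w_n^+)$ has compact support and tends to $\min(v,w)=v$ in $W^{1,m}$.

**Lemma 4.** Let $\alpha\le\beta$ in $W^{1,m}(\Omega)\cap L^\infty(\Omega)$, $\alpha^+,\beta^-\in W_0^{1,m}(\Omega)$, $-\Delta_m\alpha\le f(\alpha)+h$ and $-\Delta_m\beta\ge f(\beta)+h$. Then (1) has a solution $u$ with $\alpha\le u\le\beta$.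

*Proof.* Put $g(x,s)=f(\min\{\max\{s,\alpha(x)\},\beta(x)\})+h(x)$. It is bounded, measurable in $x$ and continuous in $s$. The functional
$$J(u)=\frac1m\int|\nabla u|^m-\int\int_0^{u(x)}g(x,s)\,ds\,dx$$
is coercive on $W_0^{1,m}(\Omega)$, since the second term is at most $C\|u\|_1\le C'\|\nabla u\|_m$. It is weakly lower semicontinuous, since the first term is convex and continuous and the second is continuous in $L^1$, hence weakly continuous by Rellich. A minimizer $u$ solves $-\Delta_mu=g(x,u)$; the second term may be differentiated by dominated convergence.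

We have $0\le(u-\beta)^+\le u^++\beta^-$, so $(u-\beta)^+\in W_0^{1,m}(\Omega)$. On $\{u>\beta\}$, $g(x,u)=f(\beta)+h$. Testing both relations with $(u-\beta)^+$,
$$\int(|\nabla u|^{m-2}\nabla u-|\nabla\beta|^{m-2}\nabla\beta)\cdot\nabla(u-\beta)^+\le\int\big(f(\beta)+h-f(\beta)-h\big)(u-\beta)^+=0,$$
so $u\le\beta$ by strict monotonicity. In the same way, with $0\le(\alpha-u)^+\le\alpha^++u^-$, $u\ge\alpha$. Hence $g(x,u)=f(u)+h$, and $u$ is bounded. $\square$

## 4. Barriers on balls, the interval, and where $\mu'_m$ comes from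

**Barriers shaped like eigenfunctions.** The first thing to try is $\beta=t\psi$ with $\psi$ an eigenfunction of a slightly larger domain. On $\Omega=B_R$ this does the following. Suppose
$$\limsup_{u\to+\infty}\frac{f(u)}{u^{m-1}}<\lambda_{1,m}(B_R).$$
Take $\mu>0$ between the two sides, then $R'>R$ with $\lambda':=\lambda_{1,m}(B_{R'})=(R/R')^m\lambda_{1,m}(B_R)>\mu$, a positive first eigenfunction $\psi$ of $B_{R'}$, and $p=\min_{\overline{B_R}}\psi>0$. There is $C$ with $f(u)+\|h\|_\infty\le\mu u^{m-1}+C$ for $u\ge0$. So for $t$ large,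
$$-\Delta_m(t\psi)=\lambda'(t\psi)^{m-1}\ge\mu(t\psi)^{m-1}+(\lambda'-\mu)(tp)^{m-1}\ge f(t\psi)+\|h\|_\infty ,$$
and $t\psi$ is a supersolution. The point where this stops is visible: we need a bound on $f(s)$ for every $s$ between $tp$ and $t\max\psi$. Condition (3) bounds $F$ at some points only, and the staircase of Section 1 violates the pointwise bound again and again.

**Barriers by shooting.** In one dimension the energy $|u'|^m/m'+F(u)$ turns information on $F$ into information on $u$. So we shoot radially and follow the energy. The next lemma produces the candidate barrier.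

**Lemma 5.** Let $N\ge1$, let $f$ be continuous, $H\ge0$, $f+H>0$ on $[0,\infty)$, and $d>0$. Put $\tilde f=f+H$ on $[0,\infty)$, $\tilde f(s)=\tilde f(0)$ for $s<0$, and $\tilde F(s)=\int_0^s\tilde f$. There is $u\in C^1[0,R]$ with $u(0)=d$, $u'(0)=0$, $u'<0$ on $(0,R]$, such that $z=|u'|^{m-1}$ satisfies $z'+\frac{N-1}rz=\tilde f(u)$ on $(0,R]$ and
$$\frac{d}{dr}\Big(\frac{|u'|^m}{m'}+\tilde F(u)\Big)=-(N-1)\frac{|u'|^m}r.\tag{4}$$
If $u(R)\ge0$, then $\beta(x)=u(|x|)\ge0$ satisfies $-\Delta_m\beta=f(\beta)+H$ weakly in $B_R$.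

*Proof.* On the closed convex set $\{u\in C[0,R]:u\le d\}$ the function $\tilde f(u)$ is positive and at most $\max_{[0,d]}\tilde f$, and $\tilde f$ is uniformly continuous on $(-\infty,d]$. So
$$u\mapsto d-\int_0^r\Big(s^{1-N}\int_0^st^{N-1}\tilde f(u(t))\,dt\Big)^{1/(m-1)}ds$$
is continuous from this set into itself. Its image is bounded and equi-Lipschitz, hence relatively compact. Schauder's theorem gives a fixed point $u$. Then $u'<0$ on $(0,R]$ and $z(r)=r^{1-N}\int_0^rt^{N-1}\tilde f(u)\,dt$, so $(r^{N-1}z)'=r^{N-1}\tilde f(u)$, which is the stated equation. Also $z(r)\le Cr$, so $u'(0)=0$ and $u\in C^1[0,R]$.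

Since $|u'|^m=z^{m'}$ and $z^{m'-1}=z^{1/(m-1)}=|u'|$, we get $\frac{d}{dr}\frac{|u'|^m}{m'}=|u'|z'$. Also $\frac d{dr}\tilde F(u)=-\tilde f(u)|u'|$. The sum is $|u'|(z'-\tilde f(u))=-\frac{N-1}r|u'|z$, which is (4).

If $u(R)\ge0$, then $u\ge0$ on $[0,R]$ and $\tilde f(u)=f(u)+H$. The field $-|\nabla\beta|^{m-2}\nabla\beta=z(|x|)\,x/|x|$ is continuous, vanishes at the origin, and is $C^1$ elsewhere with divergence $z'+\frac{N-1}rz=\tilde f(u)$. Integrating by parts outside $B_\epsilon$ and letting $\epsilon\to0$, the boundary term on $\partial B_\epsilon$ disappears, so the equation holds weakly in $B_R$. $\square$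

**Lemma 6.** Let $\kappa>0$. Suppose that for every continuous $f$ and $H\ge0$ with $f+H>0$ on $[0,\infty)$ and $\liminf_{u\to+\infty}mF(u)/u^m<\kappa$ there is $d>0$ for which the function $u$ of Lemma 5 satisfies $u(R)\ge0$. Then on $\Omega=B_R$ problem (1) is solvable for all $h\in L^\infty$ whenever both liminf's are $<\kappa$.

*Proof.* Let $H=\|h\|_\infty$. If $f(s)+H\le0$ for some $s\ge0$, the constant $\beta\equiv s$ satisfies $-\Delta_m\beta=0\ge f(\beta)+h$. Otherwise $f+H>0$ on $[0,\infty)$ and Lemma 5 gives $\beta\ge0$ with $-\Delta_m\beta=f(\beta)+H\ge f(\beta)+h$.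

Now apply this to $\hat f(s)=-f(-s)$ and $-h$. Here $\hat F(u)=F(-u)$, so the liminf of $F$ at $-\infty$ is the one needed. We get $\hat\beta\ge0$ with $-\Delta_m\hat\beta\ge\hat f(\hat\beta)-h$, and $\alpha=-\hat\beta\le0$ satisfies $-\Delta_m\alpha\le-\hat f(\hat\beta)+h=f(\alpha)+h$. As $\alpha\le0\le\beta$, Lemma 4 concludes. $\square$

Write $I=\int_0^1(1-s^m)^{-1/m}ds$, which is finite because $1/m<1$.

**Proposition 7.** Let $N\ge1$. On $\Omega=B_R$, (1) is solvable for all $h\in L^\infty$ whenever both liminf's of $mF(u)/|u|^m$ are $<(m-1)(I/R)^m$.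

This is the quoted result (2) for $\Omega=B_R$, and the proof shows what it uses.

*Proof.* Put $\kappa=(m-1)(I/R)^m$ and take $f,H$ as in Lemma 6. As $m>1$, $\tilde F(s)=F(s)+Hs$ has the same liminf at $+\infty$; fix $\kappa'\in(0,\kappa)$ larger than it.

**Step 1: choose the starting height.** The function $G(s)=\tilde F(s)-\kappa's^m/m$ has $G(0)=0$ and is negative somewhere on $(0,\infty)$, because $\liminf mG(s)/s^m<0$. Choose $s_0$ with $G(s_0)<0$ and let $d$ be the smallest minimizer of $G$ on $[0,s_0]$. Then $d>0$ and $G(d)\le G(s)$ on $[0,d]$, that is,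
$$\tilde F(d)-\tilde F(s)\le\frac{\kappa'}m(d^m-s^m)\qquad(0\le s\le d).\tag{5}$$

**Step 2: the shot reaches $R$ before it reaches zero.** Let $u$ be the function of Lemma 5, suppose $u(R)<0$, and let $T<R$ be its zero. By (4) the energy does not increase, so $|u'|\le(m'(\tilde F(d)-\tilde F(u)))^{1/m}$ on $(0,T)$. With $m'/m=1/(m-1)$ and (5),
$$T=\int_0^T\frac{|u'|}{|u'|}\,dr\ge\int_0^d\frac{ds}{(m'(\tilde F(d)-\tilde F(s)))^{1/m}}\ge\Big(\frac{m-1}{\kappa'}\Big)^{1/m}\int_0^d\frac{ds}{(d^m-s^m)^{1/m}}=\Big(\frac{m-1}{\kappa'}\Big)^{1/m}I .$$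
The right side is $R(\kappa/\kappa')^{1/m}>R$, a contradiction. So $u(R)\ge0$, and Lemma 6 applies. $\square$

**The case $N=1$ of Theorem 2.** By translation we may take $\Omega=\,]-L,L[$, which is $B_L$. (The translation matters when one quotes (2): for an interval not centered at $0$, $R(\Omega)$ exceeds half its length.) It remains to see that $(m-1)(I/L)^m=\lambda_1:=\lambda_{1,m}(\Omega)$. The positive first eigenfunction $\varphi$ is even by simplicity, so $\varphi'(0)=0$, and $(|\varphi'|^{m-2}\varphi')'=-\lambda_1\varphi^{m-1}<0$ gives $\varphi'<0$ on $]0,L[$. The computation of (4) with $N=1$ gives $|\varphi'|^m/m'+\lambda_1\varphi^m/m=\lambda_1d^m/m$ with $d=\varphi(0)$. Hence $L=\int_0^d(m'\lambda_1(d^m-s^m)/m)^{-1/m}ds=((m-1)/\lambda_1)^{1/m}I$, as claimed. So Proposition 7 with $R=L$ is $S(1,m)$.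

**Where this stops for $N\ge2$.** We threw away the damping term $-(N-1)|u'|^m/r$ in (4), and this costs the difference between $\mu_m'$ and any larger constant. To reach $\lambda_{1,m}(B_R)$ one would need a lower bound for the total damping from information on $F$ along a sequence alone. The next section shows that no argument can go beyond $mN(m')^{m-1}R^{-m}$, which in high dimension is far below $\lambda_{1,m}(B_R)$.

## 5. A cascade on the ball: proof of Theorem 1

We make the staircase of Section 1 work against us. A source that is constant on almost the whole ball and a bit stronger than a critical size $c_*a^{m-1}$ lifts the center above height $a$. When the center reaches height $a_k$, $f$ jumps to a value matched to the next height $a_{k+1}$, so a tiny ball around the center becomes a strong source. If the ratio $a_{k+1}/a_k$ is huge, even this tiny source lifts almost the whole ball to height $a_k$. Then the strong source acts on almost the whole ball, and the center goes up to $a_{k+1}$. The process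 never stops, while $F$ just before each jump stays small.

**Step 1: a lower bound for $\lambda_{1,m}(B)$, to be compared with the staircase.** For $u\in C_c^\infty(B)$,
$$N\int|u|^m=-\int x\cdot\nabla|u|^m\le m\int|u|^{m-1}|\nabla u|\le m\|u\|_m^{m-1}\|\nabla u\|_m,$$
since $|x|\le1$. By density,
$$\lambda_{1,m}(B)\ge(N/m)^m.\tag{6}$$

**Step 2: how high a source lifts the solution.** For $0<r\le1$ let
$$w_r(x)=\int_{|x|}^1\Big(s^{1-N}\frac{\min(s,r)^N}N\Big)^{1/(m-1)}ds .$$
Its flux is $s^{N-1}|w_r'|^{m-1}=\min(s,r)^N/N=\int_0^st^{N-1}1_{\{t<r\}}dt$. So $-\Delta_mw_r=1_{B_r}$ in $B$, $w_r=0$ on $\partial B$, and $w_r$ is radially decreasing and positive in $B$. As $r\to1$,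
$$w_r(0)\to w_1(0)=\int_0^1\Big(\frac sN\Big)^{1/(m-1)}ds=\frac{N^{-1/(m-1)}}{m'},\quad\text{i.e. } w_1(0)^{m-1}=\frac1{c_*},\qquad c_*:=N(m')^{m-1}.$$
Since $-\Delta_m(Aw_r)=A^{m-1}1_{B_r}$, weak comparison gives, for $A>0$,
$$u\in W_0^{1,m}(B),\quad-\Delta_mu\ge A^{m-1}1_{B_r}\quad\Longrightarrow\quad u\ge Aw_r.\tag{7}$$

**Step 3: choose the parameters and $f$.** The assumption on $N$ reads $N^{m-1}>m^{m+1}(m')^{m-1}$, that is, $mc_*<(N/m)^m$; so $mc_*<\lambda_{1,m}(B)$ by (6). Let $\gamma>c_*$ with $m\gamma<\lambda_{1,m}(B)$, and $\Gamma=\gamma^{1/(m-1)}$. Since $\Gamma w_1(0)=(\gamma/c_*)^{1/(m-1)}>1$, fix $r_1<1$ with $\Gamma w_{r_1}(0)>1$, and then $r_0\in(0,r_1)$ with $\Gamma w_{r_1}\ge1$ on $B_{r_0}$. Let $\eta=\min_{\overline{B_{r_1}}}w_{r_0}>0$ and $a_k=\Lambda^k$, where $\Lambda\ge2$ is so large that $\Gamma\eta\Lambda\ge1$. Define $f$ by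

* $f=\gamma a_1^{m-1}$ on $(-\infty,a_1-1]$;
* $f=\gamma a_{k+1}^{m-1}$ on $[a_k,a_{k+1}-1]$, $k\ge1$;
* $f$ affine on each $[a_k-1,a_k]$, $k\ge1$.

This is possible because $a_{k+1}-a_k\ge2$. The function $f$ is continuous, positive and nondecreasing, $f\ge\gamma a_1^{m-1}$ everywhere, and $f(u)\ge\gamma a_{k+1}^{m-1}$ for $u\ge a_k$.

**Step 4: the conditions on $F$.** Since $f\le\gamma a_k^{m-1}$ on $(-\infty,a_k-1]$,
$$\frac{mF(a_k-1)}{(a_k-1)^m}\le m\gamma\Big(\frac{a_k}{a_k-1}\Big)^{m-1}\to m\gamma ,$$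
so the liminf at $+\infty$ is at most $m\gamma<\lambda_{1,m}(B)$. For $u<0$, $F(u)=\gamma a_1^{m-1}u$, so $mF(u)/|u|^m\to0$ as $u\to-\infty$.

**Step 5: the cascade excludes solutions.** Let $h\ge0$ and let $u$ solve (1). We show by induction that $u\ge a_k$ on $B_{r_0}$ for all $k\ge1$, which contradicts boundedness.

For $k=1$: $-\Delta_mu\ge\gamma a_1^{m-1}\ge(\Gamma a_1)^{m-1}1_{B_{r_1}}$, so by (7) $u\ge a_1\Gamma w_{r_1}\ge a_1$ on $B_{r_0}$.

From $k$ to $k+1$: if $u\ge a_k$ on $B_{r_0}$, then, as $f,h\ge0$, $-\Delta_mu\ge\gamma a_{k+1}^{m-1}1_{B_{r_0}}$. By (7), on $B_{r_1}$,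
$$u\ge a_{k+1}\Gamma w_{r_0}\ge a_k\Lambda\Gamma\eta\ge a_k .$$
Hence $-\Delta_mu\ge\gamma a_{k+1}^{m-1}1_{B_{r_1}}$, and (7) gives $u\ge a_{k+1}\Gamma w_{r_1}\ge a_{k+1}$ on $B_{r_0}$. This proves Theorem 1. $\blacksquare$

Two numbers for $m=2$. For $N=17$: $mc_*=4N=68<72.25=(17/2)^2$. For $N=3$: $mc_*=12$, but $\lambda_{1,2}(B)=\pi^2<12$ (eigenfunction $\sin(\pi r)/r$), so the cascade gives nothing. Low dimensions need another mechanism.

## 6. Near resonance: two averages of one function $\rho$

Instead of large jumps we now use a tiny perturbation of the resonant problem: $f(u)=(\lambda_1+\varepsilon\rho(u))u^{m-1}$ for $u>0$, with $\rho$ bounded and $\varepsilon$ small. For $m=2$, testing with the eigenfunction $\varphi$ gives $\varepsilon\int\rho(u)u\varphi+\int h\varphi=0$. If $h>0$ and $\varepsilon$ is small one expects $u\approx t\varphi$. Then the sign of $\int\rho(t\varphi)\varphi^2$ decides: if it is positive for every $t$, there is no solution. On the other hand, the liminf at $+\infty$ is below $\lambda_1$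 as soon as $u^{-m}\int_0^u\rho(s)s^{m-1}ds$ is negative along a sequence, bounded away from $0$. Both quantities are averages of $\rho$ over values up to $t$ or $u$, but with different weights. We look for $\rho$ that separates them.

**Definition.** Let $0\le w\in L^m(\mathbb R^N)$, $w\not\equiv0$. A continuous $\rho:(0,\infty)\to\mathbb R$ is *adapted to $w$* if

1. $\rho$ is bounded and $\sigma(x):=\rho(e^x)$ is uniformly continuous on $\mathbb R$;
2. $\displaystyle\inf_{t>0}\int_{\{w>0\}}\rho(tw)\,w^m\,dx>0$;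
3. $\displaystyle\liminf_{u\to+\infty}m\,u^{-m}\int_0^u\rho(s)s^{m-1}ds<0$.

Condition 2 does not change if $w$ is multiplied by a positive constant or translated. As a small example, let $w=S\,1_E$ with $S>0$ and $0<|E|<\infty$. Condition 2 says $\inf_t\rho(tS)>0$, so $\rho\ge c>0$ everywhere and the quantity in 3 is at least $c$. So nothing is adapted to a plateau; the profile $w$ must have layers of different heights, and the top layer must not dominate.

Let $\omega(r)=\sup_{|x-y|\le r}|\sigma(x)-\sigma(y)|$. Then $\omega$ is nondecreasing, $\omega\le2\|\rho\|_\infty$, and $\omega(r)\to0$ as $r\to0$.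

For $m\ne2$ the following inequality replaces testing with $\varphi$.

**Lemma 8.** Let $\Omega$ be a smooth bounded domain with positive first eigenfunction $\varphi$ and $\lambda_1=\lambda_{1,m}(\Omega)$. Let $u\in W_0^{1,m}(\Omega)\cap C^1(\overline\Omega)$, $u>0$ in $\Omega$, $-\Delta_mu=g$ with $0\le g\in L^\infty(\Omega)$. Then
$$\int g\,u^{1-m}\varphi^m\le\lambda_1\int\varphi^m .$$

*Proof.* For $\tau>0$ put $\zeta=\varphi/(u+\tau)$. Young's inequality $mab\le(m-1)a^{m'}+b^m$ with $a=(\zeta|\nabla u|)^{m-1}$, $b=|\nabla\varphi|$ gives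
$$|\nabla u|^{m-2}\nabla u\cdot\nabla\frac{\varphi^m}{(u+\tau)^{m-1}}=m\zeta^{m-1}|\nabla u|^{m-2}\nabla u\cdot\nabla\varphi-(m-1)\zeta^m|\nabla u|^m\le|\nabla\varphi|^m.$$
The function $\varphi^m/(u+\tau)^{m-1}$ is in $C^1(\overline\Omega)$ and vanishes on $\partial\Omega$, so it is in $W_0^{1,m}(\Omega)$. Testing with it gives $\int g\,\varphi^m(u+\tau)^{1-m}\le\int|\nabla\varphi|^m=\lambda_1\int\varphi^m$. Let $\tau\downarrow0$; the integrands are nonnegative and increase, so monotone convergence gives the claim. $\square$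

**Proposition 9.** Let $\Omega$ be a smooth bounded domain with positive first eigenfunction $\varphi$, and let $\rho$ be adapted to $\varphi$ (extended by $0$). Put $\lambda_1=\lambda_{1,m}(\Omega)$, $f_\varepsilon(u)=(\lambda_1+\varepsilon\rho(u))u^{m-1}$ for $u>0$, $f_\varepsilon(u)=0$ for $u\le0$. For all sufficiently small $\varepsilon>0$, $f_\varepsilon$ satisfies (3), and (1) has no solution for any $h\in L^\infty(\Omega)$ with $\operatorname{ess\,inf}h>0$.

*Proof.* **Step 1: condition (3).** $f_\varepsilon$ is continuous, and $f_\varepsilon\ge0$ if $\varepsilon\|\rho\|_\infty\le\lambda_1$, which we assume. For $u>0$,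
$$\frac{mF_\varepsilon(u)}{u^m}=\lambda_1+\varepsilon\,m\,u^{-m}\int_0^u\rho(s)s^{m-1}ds,$$
so by 3. the liminf at $+\infty$ is $<\lambda_1$. For $u<0$ the quotient is $0<\lambda_1$.

**Step 2: reduce to positive solutions with constant $h$.** Suppose nonexistence fails for some $\varepsilon_n\to0$: there are $h_n$ with $H_n=\operatorname{ess\,inf}h_n>0$ and solutions $\beta_n$. Since $-\Delta_m\beta_n\ge0$, comparison with $0$ gives $\beta_n\ge0$. For the constant right-hand term $h\equiv H_n$, $0$ is a subsolution and $\beta_n$ is a supersolution. Lemma 4 gives $u_n$ with $0\le u_n\le\beta_n$ and $-\Delta_mu_n=f_{\varepsilon_n}(u_n)+H_n$. By regularity $u_n\in C^1(\overline\Omega)$; it is nontrivial since $f_{\varepsilon_n}(0)+H_n>0$, so $u_n>0$ in $\Omega$ by the strong maximum principle.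

**Step 3: the solvability inequality.** Lemma 8 with $g=(\lambda_1+\varepsilon_n\rho(u_n))u_n^{m-1}+H_n$ gives
$$\varepsilon_n\int\rho(u_n)\varphi^m+H_n\int u_n^{1-m}\varphi^m\le0.\tag{8}$$

**Step 4: $u_n$ looks like a multiple of $\varphi$.** Let $t_n=\|u_n\|_\infty$, $v_n=u_n/t_n$. By (8) and $u_n\le t_n$,
$$H_nt_n^{1-m}\int\varphi^m\le H_n\int u_n^{1-m}\varphi^m\le\varepsilon_n\|\rho\|_\infty\int\varphi^m,$$
so $H_nt_n^{1-m}\le\varepsilon_n\|\rho\|_\infty\to0$. Now
$$-\Delta_mv_n=(\lambda_1+\varepsilon_n\rho(u_n))v_n^{m-1}+H_nt_n^{1-m}$$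
has bounded right-hand side, and $\|v_n\|_\infty=1$. By regularity, along a subsequence $v_n\to v$ in $C^1(\overline\Omega)$, with $v\ge0$, $\|v\|_\infty=1$, $-\Delta_mv=\lambda_1v^{m-1}$. By simplicity $v=c\varphi$ with $c>0$.

**Step 5: contradiction.** Pointwise in $\Omega$,
$$|\rho(t_nv_n)-\rho(t_nc\varphi)|\le\omega\big(|\log(v_n/(c\varphi))|\big)\to0,$$
and this is where uniform continuity in the logarithmic variable is needed, since we do not control $t_n$. Dominated convergence gives $\int\rho(u_n)\varphi^m-\int\rho(t_nc\varphi)\varphi^m\to0$. By 2. the second integral is bounded below by a positive constant. So $\int\rho(u_n)\varphi^m>0$ for large $n$, which contradicts (8). $\square$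

The next lemma allows us to check adaptedness on a limit profile.

**Lemma 10.** If $\rho$ is adapted to $w$, $w_n\ge0$ and $w_n\to w$ in $L^m(\mathbb R^N)$, then $\rho$ is adapted to $w_n$ for all large $n$.

*Proof.* Only 2. depends on $w$. Put $\rho(0):=0$, $I(t)=\int\rho(tw)w^m$ and $I_n(t)=\int\rho(tw_n)w_n^m$. Then
$$|I_n(t)-I(t)|\le\|\rho\|_\infty\int|w_n^m-w^m|+\int_{\{w>0\}}q_nw^m,$$
where $q_n=\omega(|\log(w_n/w)|)$ where $w_n>0$ and $q_n=2\|\rho\|_\infty$ where $w_n=0$. The bound does not depend on $t$. The first term tends to $0$ because $|a^m-b^m|\le m|a-b|(a+b)^{m-1}$ and Hölder's inequality applies. For the second: any subsequence has a further subsequence with $w_n\to w$ a.e.; along it $q_n\to0$ a.e. on $\{w>0\}$, and $q_n\le2\|\rho\|_\infty$, so the term tends to $0$ by dominated convergence. Hence $\sup_{t>0}|I_n-I|\to0$, and $\inf I_n>0$ for large $n$ (in particular $w_n\not\equiv0$). $\square$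

## 7. A thin top layer allows an adapted $\rho$

For $w\ge0$ bounded with $S=\|w\|_\infty>0$ call $\log(S/w(x))\ge0$ the depth of $x$. The mass at depths between $a$ and $a+\delta$ is
$$\Lambda_a(\delta)=\int_{\{Se^{-a-\delta}\le w\le Se^{-a}\}}w^m\,dx .$$

**Lemma 11.** Let $0\le w\in L^m(\mathbb R^N)\cap L^\infty(\mathbb R^N)$ and $S=\|w\|_\infty>0$. If for some $a,\delta>0$
$$e^{ma}\Lambda_a(\delta)>(1+e^{-m\delta})\,\Lambda_0(\delta),\tag{9}$$
then some $\rho$ is adapted to $w$.

Two small examples. Let $w=1$ on a set of measure $1$, $w=\frac12$ on a set of measure $2$, and $w=0$ elsewhere. With $a=\log2$ and $0<\delta<\log2$ we have $\Lambda_0(\delta)=1$, $\Lambda_a(\delta)=2\cdot2^{-m}$, and (9) reads $2>1+e^{-m\delta}$: true. Now let $N=1$, $m=2$, $w=\cos x$ on $]-\frac\pi2,\frac\pi2[$. With $\cos x=e^{-y}$, the mass has density $n(y)=2e^{-3y}/\sqrt{1-e^{-2y}}$ in the depth $y$, and $e^{2y}n(y)=2/\sqrt{e^{2y}-1}$ is decreasing. Therefore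
$$e^{2a}\Lambda_a(\delta)=\int_0^\delta e^{-2y}\,e^{2(a+y)}n(a+y)\,dy\le\int_0^\delta e^{-2y}\,e^{2y}n(y)\,dy=\Lambda_0(\delta),$$
and (9) fails for all $a,\delta$. It has to, by $S(1,2)$ and Proposition 9.

The plan for $\rho$ is as follows. In the variable $x=\log s$ start from a small constant $\kappa>0$. At far-apart places $k\ell$ put a *dip* of depth about $1$ on $[k\ell-\delta,k\ell]$. The average in 3. for $u=e^{k\ell}$ ends at the top of the dip and sees it with full weight. The integral in 2. with $\log(tS)$ in or just below the dip has only the top layer, depths $\le\delta$, in the dip. A *bump* of height $b$ placed lower by $a$ is seen there by the layer at depth $a$ and pays for this; in 3. the bump counts only with the factor $e^{-ma}$. When $\log(tS)$ is above $k\ell$, deeper and perhaps heavier layers fall into the dip. For this a large *repair* bump is placed above $k\ell$, where the average in 3. does not see it and the top layer does. When $\log(tS)$ is still higher, only a small tail of the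 mass is in the dip, and $\kappa$ pays.

*Proof.* Let $\nu$ be the image of the measure $w^m\,dx$ on $\{w>0\}$ under $x\mapsto\log(S/w(x))\in[0,\infty)$, and $m_0=\nu([0,\infty))<\infty$. Then $\Lambda_a(\delta)=\nu([a,a+\delta])$, and $\nu([0,x])>0$ for $x>0$. Write $(\theta\star\nu)(x)=\int\theta(x-y)\,d\nu(y)$.

**Step 1: both conditions in logarithmic variables.** For $\sigma(x)=\rho(e^x)$,
$$\int_{\{w>0\}}\rho(tw)w^m=(\sigma\star\nu)(\log tS),\qquad m\,u^{-m}\int_0^u\rho(s)s^{m-1}ds=m\int_{-\infty}^0\sigma(\log u+x)e^{mx}dx.\tag{10}$$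
The first holds since $\log(tw)=\log(tS)-\log(S/w)$, the second by $s=ue^x$.

**Step 2: the building block.** By (9), $\Lambda_a(\delta)>0$ and we can choose $b>0$ with
$$\Lambda_0(\delta)<b\Lambda_a(\delta),\qquad be^{-ma}(1+e^{-m\delta})<1 .$$
For $0<\xi<\min(\delta/2,a/2)$ take continuous functions with values in $[0,1]$:

* $g$ (dip): support in $[-\delta,0]$, $g=1$ on $[-\delta+\xi,-\xi]$;
* $G$ (bump): support in $[-a-2\delta-\xi,-a+2\xi]\subset(-\infty,0]$, $G=1$ on $[-a-2\delta,-a+\xi]$;
* $Q$ (repair): support in $[0,Y+1]$, $Q=1$ on $[\xi/2,Y]$, with $Y>\xi$ to be chosen.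

Let $\theta=-g+bG+AQ$ and $M=a+2\delta+\xi$, so $\operatorname{supp}\theta\subset[-M,Y+1]$. Let $E=\int_{-\infty}^0\theta(x)e^{mx}dx$, which does not depend on $A$ and $Y$. As $\xi\to0$,
$$E\to-\int_{-\delta}^0e^{mx}dx+b\int_{-a-2\delta}^{-a}e^{mx}dx=\frac{1-e^{-m\delta}}m\big[-1+be^{-ma}(1+e^{-m\delta})\big]<0 .$$
Also $\nu([0,\delta+\xi])\downarrow\nu([0,\delta])=\Lambda_0(\delta)$. Fix $\xi$ with $E<0$ and $\nu([0,\delta+\xi])\le b\Lambda_a(\delta)$. Put $\kappa=m|E|/2$, choose $Y>\xi$ with $\nu((Y,\infty))\le\kappa m_0/2$, and put $A=m_0/\nu([0,\xi/2])$.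

**Step 3: the building block costs only a tail in condition 2.** We claim
$$(\theta\star\nu)(x)\ge-\nu([x,x+\delta])\,1_{\{x>Y\}}\qquad\text{for all }x.\tag{11}$$
Since $g(x-y)\ne0$ forces $y\in[x,x+\delta]$, we have $0\le(g\star\nu)(x)\le\nu([x,x+\delta])$. The other two terms are nonnegative.

* $x<-\delta$: $[x,x+\delta]$ does not meet $[0,\infty)$, so $(g\star\nu)(x)=0$.
* $-\delta\le x\le\xi$: $(g\star\nu)(x)\le\nu([0,\delta+\xi])\le b\Lambda_a(\delta)$. For $y\in[a,a+\delta]$ we have $x-y\in[-a-2\delta,-a+\xi]$, so $b(G\star\nu)(x)\ge b\Lambda_a(\delta)$. This is why the bump has length about $2\delta$, and it produces the factor $1+e^{-m\delta}$.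
* $\xi\le x\le Y$: $(g\star\nu)(x)\le m_0$. For $y\in[0,\xi/2]$, $x-y\in[\xi/2,Y]$, so $A(Q\star\nu)(x)\ge A\nu([0,\xi/2])=m_0$.
* $x>Y$: this is the bound on $g\star\nu$.

**Step 4: the function $\sigma$.** Let $\sigma(x)=\kappa+\sum_{k\ge1}\theta(x-k\ell)$ with $\ell>M+Y+1$ (so $\ell>\delta$) so large that
$$\|\theta\|_\infty\frac{e^{m(Y+1)}}m\sum_{i\ge1}e^{-mi\ell}\le\frac{|E|}4 .$$
The translates have disjoint supports, so $\sigma$ is bounded. For any $x,y$ at most two translates are nonzero at $x$ or $y$, so $|\sigma(x)-\sigma(y)|$ is at most twice the modulus of continuity of $\theta$. So $\sigma$ is uniformly continuous. Put $\rho(s)=\sigma(\log s)$. This is condition 1.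

**Step 5: condition 2.** For fixed $x$, if $x-k\ell<-M$ then $\theta(x-k\ell-y)=0$ for all $y\ge0$; so only finitely many $k$ matter. The intervals $[x-k\ell,x-k\ell+\delta]$ with $x-k\ell>Y$ are disjoint and lie in $(Y,\infty)$. By (11),
$$(\sigma\star\nu)(x)\ge\kappa m_0-\nu((Y,\infty))\ge\kappa m_0/2>0,$$
which by (10) is 2.

**Step 6: condition 3.** For $u=e^{k\ell}$,
$$\int_{-\infty}^0\sigma(k\ell+x)e^{mx}dx=\frac\kappa m+E+\sum_{j\ne k}\int_{-\infty}^0\theta(x+(k-j)\ell)e^{mx}dx .$$
Terms with $j>k$ vanish, because the argument is $\le-\ell<-M$. For $j<k$ the integrand vanishes unless $x\le Y+1-(k-j)\ell$, so these terms sum to at most $|E|/4$ in absolute value by the choice of $\ell$. The total is at most $\frac{|E|}2-|E|+\frac{|E|}4=-\frac{|E|}4$ for every $k$. By (10) the liminf in 3. is at most $-m|E|/4<0$. $\square$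

## 8. Balls with $N>m'$

On a ball the top layer is a small ball around the center, and it is thin as soon as $N>m'$. For instance, for $m=2$, $N=3$ the profile $\sin(\pi r)/(\pi r)=1-\pi^2r^2/6+\dots$ has its top layer in a ball of radius about $\sqrt{6\delta}/\pi$, so $\Lambda_0(\delta)$ is of order $\delta^{3/2}$.

Translation and scaling of the eigenfunction multiply all $\Lambda_a(\delta)$ by the same constant, so it suffices to verify (9) for the first eigenfunction $\varphi$ of $B$, with $\max\varphi=1$.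

**Step 1: the radial equation.** By simplicity $\varphi$ is radial. Testing the equation with $\zeta(|x|)$, where $\zeta=1$ on $[0,r]$, $\zeta=0$ on $[r+s,1]$, affine between, and letting $s\to0$, we get
$$-r^{N-1}|\varphi'|^{m-2}\varphi'=\lambda_1\int_0^rs^{N-1}\varphi^{m-1}ds .$$
So $\varphi$ is decreasing, $\varphi(0)=1$, and $|\varphi'(r)|^{m-1}\ge\lambda_1\varphi(r)^{m-1}r/N$.

**Step 2: the top layer is $o(\delta)$.** Where $\varphi\ge\frac12$, $|\varphi'|\ge cr^{1/(m-1)}$, hence $1-\varphi(r)\ge c'r^{m'}$. For $\delta<\log2$, $\varphi\ge e^{-\delta}$ implies $\varphi\ge\frac12$ and $c'r^{m'}\le1-e^{-\delta}\le\delta$. So $\{\varphi\ge e^{-\delta}\}\subset\{r\le C\delta^{1/m'}\}$ and $\Lambda_0(\delta)\le C\delta^{N/m'}=o(\delta)$, because $N>m'$.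

**Step 3: a middle layer is of order $\delta$.** Let $a=\log2$. The set $\{\frac12e^{-\delta}\le\varphi\le\frac12\}$ is an annulus whose inner radius, where $\varphi=\frac12$, is positive and does not depend on $\delta$. As $|\varphi'|$ is bounded, its thickness is at least $c\delta$. On it $\varphi\ge\frac14$ for $\delta<\log2$. So $\Lambda_a(\delta)\ge c\delta$ with another $c>0$.

Thus (9) holds for small $\delta$. Lemma 11 and Proposition 9 give a counterexample on any ball when $N>m'$. $\blacksquare$

## 9. A three-lobed domain in every dimension $N\ge2$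

For $N\le m'$ Step 2 above does not give a thin top layer. We choose the domain instead and imitate the two-step example of Section 7: one lobe with maximum height $C$ and two equal lobes with height $C/2$. Three equal disjoint balls would allow any heights, but a domain must be connected. We join them by thin tubes and tune the radius of the side lobes so that the heights come out in the right ratio.

**Lemma 12.** Let $U$ be a finite union of smooth bounded domains with disjoint closures and let $\Omega_n$ be smooth domains in a fixed ball such that (i) each compact $K\subset U$ lies in $\Omega_n$ for large $n$; (ii) a.e. $x\notin U$ lies outside $\Omega_n$ for all large $n$. Let $\varphi_n\ge0$ be first eigenfunctions of $\Omega_n$ with $\|\varphi_n\|_m=1$, extended by $0$. Then a subsequence converges in $L^m(\mathbb R^N)$ to some $\varphi_*\ge0$ in $W_0^{1,m}(U)$ with $\|\varphi_*\|_m=1$ and $\int|\nabla\varphi_*|^m=\lambda_1(U):=\min_{W_0^{1,m}(U)\setminus0}\int|\nabla w|^m/\int|w|^m$.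

*Proof.* By (i), each $w\in C_c^\infty(U)$ is a competitor for $\lambda_{1,m}(\Omega_n)$ when $n$ is large; by density $\limsup\lambda_{1,m}(\Omega_n)\le\lambda_1(U)$. So $\varphi_n$ is bounded in $W^{1,m}(\mathbb R^N)$ with supports in a fixed ball, and a subsequence converges weakly in $W^{1,m}$, strongly in $L^m$ and a.e. to some $\varphi_*\ge0$ with $\|\varphi_*\|_m=1$. By (ii) $\varphi_*=0$ a.e. outside $U$, hence it has zero trace on the smooth boundary of $U$, and $\varphi_*\in W_0^{1,m}(U)$. Finally $\lambda_1(U)\le\int|\nabla\varphi_*|^m\le\liminf\lambda_{1,m}(\Omega_n)\le\lambda_1(U)$. $\square$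

**Step 1: a family of connected domains.** Let $c_\pm=(\pm10,0,\dots,0)$, let $\mathcal S$ be the reflection $x_1\mapsto-x_1$, and
$$U_s=B(0,1)\cup B(c_+,s)\cup B(c_-,s),\qquad X=\overline{U_1}\cup[c_-,c_+].$$
Let $\chi:[0,\infty)\to[0,1]$ be smooth, $\chi=1$ on $[0,2]$, $\chi=0$ on $[4,\infty)$, and
$$\Phi_s(x)=x+(s-1)\sum_\pm\chi(|x-c_\pm|)(x-c_\pm).$$
The sum is a smooth compactly supported field. So there is $\eta\in(0,\frac12)$ such that $\Phi_s-\mathrm{id}$ has Lipschitz constant $\le\frac12$ for $|s-1|\le\eta$. Then $|\Phi_s(x)-\Phi_s(x')|\ge\frac12|x-x'|$, the derivative is invertible, and $\Phi_s$ is onto, since $x\mapsto y-(\Phi_s-\mathrm{id})(x)$ is a contraction for every $y$. So $\Phi_s$ is a smooth diffeomorphism of $\mathbb R^N$. If $\Phi_s(x)=\Phi_t(x')$, then $\frac12|x-x'|\le|\Phi_s(x)-\Phi_s(x')|=|\Phi_t(x')-\Phi_s(x')|\le C|s-t|$; hence $|\Phi_s^{-1}-\Phi_t^{-1}|\le2C|s-t|$ on $\mathbb R^N$. Moreover $\Phi_s$ commutes with $\mathcal S$, it is the identity near $\overline{B(0,1)}$, it is $x\mapsto c_\pm+s(x-c_\pm)$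 on $B(c_\pm,2)$, so $\Phi_s(U_1)=U_s$, and it maps the segment into the $x_1$-axis.

For small $\varepsilon>0$ let $g$ be $d_X=\operatorname{dist}(\cdot,X)$ mollified with a radial kernel of radius $\varepsilon/4$. It is smooth and $\mathcal S$-invariant, and $|g-d_X|\le\varepsilon/4$ because $d_X$ is $1$-Lipschitz. By Sard's theorem pick a regular value $c\in(\varepsilon/2,3\varepsilon/4)$ of $g$. On $X$ we have $g\le\varepsilon/4<c$, and $\{g<c\}\subset\{d_X<\varepsilon\}$. Let $\Omega_\varepsilon$ be the component of $\{g<c\}$ containing the connected set $X$. Near a boundary point of $\Omega_\varepsilon$ the set $\{g<c\}$ is, up to a diffeomorphism, a half ball, which is connected and so belongs to $\Omega_\varepsilon$. Hence $\Omega_\varepsilon$ is a smooth bounded domain with $X\subset\Omega_\varepsilon\subset\{d_X<\varepsilon\}$. It is $\mathcal S$-invariant since $\mathcal S$ permutes the components and fixes $X$. Put $\Omega_{\varepsilon,s}=\Phi_s(\Omega_\varepsilon)$, a smooth bounded $\mathcal S$-invariant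 domain containing $U_s$; all of them lie in a fixed ball. Let $\varphi_{\varepsilon,s}>0$ be its first eigenfunction with $L^m$-norm $1$, extended by $0$; it is $\mathcal S$-invariant by simplicity. Set
$$q_\varepsilon(s)=\int_{B(c_+,3)}\varphi_{\varepsilon,s}^m\Big/\int_{B(0,3)}\varphi_{\varepsilon,s}^m ,\qquad|s-1|\le\eta.$$

**Step 2: $q_\varepsilon$ is continuous, so it can be tuned.** Let $s_n\to s$, $\Omega_n=\Omega_{\varepsilon,s_n}$, $U=\Omega_{\varepsilon,s}$. If $K\subset U$ is compact, $\Phi_s^{-1}(K)$ is compact in $\Omega_\varepsilon$, and $\Phi_{s_n}^{-1}\to\Phi_s^{-1}$ uniformly, so $\Phi_{s_n}^{-1}(K)\subset\Omega_\varepsilon$ for large $n$: this is (i). If $x\notin\overline U$, then $\Phi_s^{-1}(x)\notin\overline{\Omega_\varepsilon}$, so $x\notin\Omega_n$ for large $n$; as $\partial U$ is a null set, this is (ii). Lemma 12 gives a limit that is a nonnegative normalized minimizer on $U$, hence $\varphi_{\varepsilon,s}$ by simplicity. Every subsequence has a further subsequence with this limit, so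 $\varphi_{\varepsilon,s_n}\to\varphi_{\varepsilon,s}$ in $L^m$ and $q_\varepsilon(s_n)\to q_\varepsilon(s)$.

**Step 3: the limit $\varepsilon\to0$.** Let $\varepsilon_n\to0$, $s_n\to s$, $\Omega_n=\Omega_{\varepsilon_n,s_n}$, $U=U_s$. A compact $K\subset U_s$ lies in $U_{s_n}\subset\Omega_n$ for large $n$, which is (i). If $x\notin\Phi_s(X)$, then $\Phi_{s_n}^{-1}(x)\to\Phi_s^{-1}(x)\notin X$, so eventually $d_X(\Phi_{s_n}^{-1}(x))>\varepsilon_n$ and $x\notin\Omega_n$. The set $\Phi_s(X)\setminus U_s$ is contained in the image under $\Phi_s$ of three spheres and a segment. It is null because $N\ge2$; here the dimension enters. So (ii) holds and Lemma 12 gives a limit $\varphi_*$ along a subsequence.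

On each ball $B_i$ of $U_s$, $\varphi_*|_{B_i}\in W_0^{1,m}(B_i)$ and
$$\int_{B_i}|\nabla\varphi_*|^m\ge\lambda_{1,m}(B_i)\int_{B_i}\varphi_*^m\ge\lambda_1(U_s)\int_{B_i}\varphi_*^m .$$
Summed over $i$ this is an equality, so each is an equality. Hence $\varphi_*|_{B_i}$ is either $0$ or a first eigenfunction of $B_i$ with $\lambda_{1,m}(B_i)=\lambda_1(U_s)$. Recall $\lambda_{1,m}(B_s)=s^{-m}\lambda_{1,m}(B_1)$.

* If $s_n\equiv1-\eta$, the side balls have eigenvalue larger than $\lambda_{1,m}(B_1)\ge\lambda_1(U_s)$, so $\varphi_*$ lives on $B(0,1)$. Then $\int_{B(c_+,3)}\varphi_*^m=0$ and $\int_{B(0,3)}\varphi_*^m=1$. As every sequence $\varepsilon_n\to0$ has a subsequence with such a limit, $q_\varepsilon(1-\eta)\to0$ as $\varepsilon\to0$.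
* If $s_n\equiv1+\eta$, the side balls have smaller eigenvalue than $B(0,1)$, so $\varphi_*$ vanishes on $B(0,1)$ and by symmetry $\int_{B(c_+,3)}\varphi_*^m=\frac12$. So $q_\varepsilon(1+\eta)\to\infty$ as $\varepsilon\to0$.

**Step 4: tune the heights to the ratio $1:\frac12$.** By Steps 2 and 3, for small $\varepsilon$ there is $s_\varepsilon\in(1-\eta,1+\eta)$ with $q_\varepsilon(s_\varepsilon)=2^{-m}$. Take $\varepsilon_n\to0$ with $s_{\varepsilon_n}\to s_*$ and, by Step 3, $\varphi_n:=\varphi_{\varepsilon_n,s_{\varepsilon_n}}\to\varphi_*$ in $L^m$. With $\mathcal S$-invariance,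
$$\int_{B(c_\pm,3)}\varphi_*^m=2^{-m}\int_{B(0,3)}\varphi_*^m .$$
As $\varphi_*$ lives in $U_{s_*}$ and $\|\varphi_*\|_m=1$, the three integrals add up to $1$, so all are positive. Therefore $\varphi_*$ is nonzero on all three balls, their eigenvalues coincide, and $s_*=1$. With $\psi$ the first eigenfunction of $B(0,1)$, $\max\psi=1$, there is $C>0$ with
$$\varphi_*=C\psi\ \text{ on }B(0,1),\qquad\varphi_*=\tfrac C2\,\psi(\cdot-c_\pm)\ \text{ on }B(c_\pm,1),\qquad\varphi_*=0\ \text{ elsewhere}.$$

**Step 5: the layer criterion for $\varphi_*$.** Here $S=C$. Let $a=\log2$, $0<\delta<\log2$ and $V=\int_{\{\psi\ge e^{-\delta}\}}\psi^m>0$. Since $Ce^{-\delta}>C/2$, the top layer meets only the central lobe and $\Lambda_0(\delta)=C^mV$. The top layers of the two side lobes lie at depth between $a$ and $a+\delta$, so $\Lambda_a(\delta)\ge2(C/2)^mV$. Hence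
$$e^{ma}\Lambda_a(\delta)\ge2C^mV>(1+e^{-m\delta})\Lambda_0(\delta),$$
which is (9). By Lemma 11 some $\rho$ is adapted to $\varphi_*$, by Lemma 10 it is adapted to $\varphi_n$ for large $n$, and by Proposition 9 the smooth bounded domain $\Omega_{\varepsilon_n,s_{\varepsilon_n}}$ with $f_\varepsilon$, $\varepsilon$ small, is a counterexample. Together with Section 4 for $N=1$ and Section 8 for balls, this proves Theorem 2. $\blacksquare$

## 10. The threshold on balls: proof of Theorem 3

If $u(x)=U(x/R)$, then $-\Delta_mu=f(u)+h$ in $B_R$ becomes $-\Delta_mU=R^m(f(U)+h(R\,\cdot))$ in $B$. So $R^mK_m(B_R)=K_m(B)$, likewise $R^m\lambda_{1,m}(B_R)=\lambda_{1,m}(B)=:\lambda_1$, and we let $R=1$.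

**Step 1: $K_m(B)\le mN(m')^{m-1}$.** Take any $\gamma>c_*=N(m')^{m-1}$. The construction of Section 5 needs $m\gamma<\lambda_1$ and the size of $N$ only to compare with $\lambda_1$. So its $f$ has liminf's at most $m\gamma$ (at $-\infty$ it is $0$), and (1) is unsolvable for $h\ge0$. Hence no $\kappa>m\gamma$ is admissible, $K_m(B)\le m\gamma$, and $\gamma\downarrow c_*$ gives the bound.

**Step 2: $K_m(B)\le\lambda_1$.** Let $f(u)=\lambda_1|u|^{m-2}u$, whose liminf's are $\lambda_1$, and $h=1$. We show that there is no solution. If $u$ is one, testing with $u^-=\max(-u,0)$ gives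
$$\int|\nabla u^-|^m=\lambda_1\int(u^-)^m-\int u^- .$$
Since $\int|\nabla u^-|^m\ge\lambda_1\int(u^-)^m$, we get $u^-=0$. So $u\ge0$, $u\not\equiv0$, and by regularity and the strong maximum principle $u\in C^1(\overline B)$ and $u>0$ in $B$. Lemma 8 with $g=\lambda_1u^{m-1}+1$ gives $\int u^{1-m}\varphi^m\le0$, a contradiction.

**Step 3: $K_m(B)<\lambda_1$ if $N>m'$.** Theorem 2 provides an unsolvable problem on $B$ whose two liminf's are $<\lambda_1$, and one of them is $0$. No $\kappa$ above the larger of the two is admissible, so $K_m(B)<\lambda_1$.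

**Step 4: the lower bound, using only the damping.** Put $\kappa_0=m(N-1)(m')^{m-1}>0$. By Lemma 6 with $R=1$, $\kappa=\kappa_0$, it suffices to find $d>0$ with $u(1)\ge0$ in Lemma 5. As $m>1$, $\liminf_{s\to+\infty}m\tilde F(s)/s^m<\kappa_0$; choose $d>0$ with $m\tilde F(d)<\kappa_0d^m$.

Suppose $u(1)<0$ and let $T<1$ be the zero of $u$. Near $0$ we have $|u'|\le Cr^{1/(m-1)}$, so $|u'|^m/r$ is integrable. Integrate (4) over $(0,T)$, with $u'(0)=0$ and $\tilde F(u(T))=\tilde F(0)=0$:
$$\tilde F(d)=\frac{|u'(T)|^m}{m'}+(N-1)\int_0^T\frac{|u'|^m}r\,dr\ge(N-1)\int_0^T\frac{|u'|^m}r\,dr.$$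
In Section 4 we dropped the damping and kept the kinetic energy; here we do the opposite. To bound the damping from below, write $|u'|=|u'|r^{-1/m}\cdot r^{1/m}$. Hölder's inequality with $m'/m=1/(m-1)$ and $\int_0^Tr^{1/(m-1)}dr=T^{m'}/m'$ give
$$d^m=\Big(\int_0^T|u'|\,dr\Big)^m\le\int_0^T\frac{|u'|^m}r\,dr\cdot\Big(\frac{T^{m'}}{m'}\Big)^{m-1}=\int_0^T\frac{|u'|^m}r\,dr\cdot\frac{T^m}{(m')^{m-1}} .$$
Hence $m\tilde F(d)\ge\kappa_0T^{-m}d^m\ge\kappa_0d^m$, which contradicts the choice of $d$. So $u(1)\ge0$ and $K_m(B)\ge\kappa_0$.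

**Step 5: large $N$.** The ratio of $m(N-1)(m')^{m-1}$ to $mN(m')^{m-1}$ tends to $1$, so $R^mK_m(B_R)\sim mN(m')^{m-1}$ as $N\to\infty$ with $m$ fixed. By (6), $R^m\lambda_{1,m}(B_R)\ge(N/m)^m$. $\blacksquare$

For $m=2$ and $N=3$ the theorem gives $8\le K_2(B)<\pi^2$, while $\mu'_2=\pi^2/4$ for the unit ball. For $m=2$ and $N=2$ we have $N=m'$, and Theorem 3 does not claim the strict inequality $K_2(B)<\lambda_{1,2}(B)$ on the disc; there the failure of the guess is shown on the three-lobed domain.
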